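\title{Dense $G_\delta$-subsets of first countable compact spaces are subcompact}

\begin{abstract}
A space is subcompact if it has a base of nonempty open sets in which every regular filter base has nonempty intersection. We prove that every dense $G_\delta$-subset $Y$ of a first countable compact space $X$ is subcompact. Countable character is used only at points of $X\setminus Y$, and it can be weakened to the existence of a sequence of nonempty open sets converging to the point. The basic sets are built by attaching to an open set a fixed ``tail'' that converges to a point outside $Y$; a filter base that approaches $X\setminus Y$ is then forced to keep one tail in all its members. It follows that every \v{C}ech-complete subspace of a first countable compact space is subcompact. The double arrow space shows that the converse fails.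
\end{abstract}

\section{Introduction}\label{sec:intro}

All spaces are Tychonoff; in particular, compact spaces are Hausdorff, and every space is regular: if $y\in O$ with $O$ open, there is an open $V$ with $y\in V\subset\overline V\subset O$. We write $\omega=\{0,1,2,\dots\}$. A $G_\delta$-set is an intersection of countably many open sets. A point has \emph{countable character} if it has a countable neighborhood base, and a space is \emph{first countable} if all its points have countable character.

\begin{definition}\label{def:subcompact}
A nonempty family $\mathcal F$ of nonempty open subsets of a space $Y$ is a \emph{regular filter base} if for all $U,V\in\mathcal F$ there is $W\in\mathcal F$ whose closure in $Y$ is contained in $U\cap V$. The space $Y$ is \emph{subcompact} if it has a base $\mathcal B$ of nonempty open sets such that $\bigcap\mathcal F\neq\emptyset$ for every regular filter base $\mathcal F\subset\mathcal B$.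
\end{definition}

In a compact space every regular filter base has nonempty intersection. Subcompactness asks for this only inside one base, which we are free to choose. In $Y=(0,1]$ the intervals $(0,1/n)$ form a regular filter base with empty intersection, but they disappear if we keep only the open sets whose closure in $[0,1]$ misses $0$, and these still form a base. So subcompactness measures whether a base can be thinned until no regular filter base in it escapes from the space. It is a completeness property: we check in Section~\ref{sec:first} that complete metric spaces are subcompact and that subcompact spaces satisfy the Baire category theorem.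

A $G_\delta$-subset of a compact metric space is completely metrizable, by a textbook theorem, and is therefore subcompact. A first countable compact space need not be metrizable (the double arrow space of Section~\ref{sec:arrow} is an example), and this leads to the following question, posed in~\cite{scattered}.

\medskip
\noindent\emph{Let $X$ be a first countable compact space. Is every dense $G_\delta$-subset of $X$ subcompact?}
\medskip

The metric case suggests a positive answer, but its proof compares balls of the same radius about different centers, and countable bases at individual points allow no such comparison. The answer is nevertheless yes, and much less than first countability is needed.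

\begin{definition}\label{def:openlimit}
A point $z$ of a space $X$ is an \emph{open-limit point} of $X$ if there is a sequence $(D_n)_{n\in\omega}$ of nonempty open subsets of $X$ such that every neighborhood of $z$ contains $D_n$ for all but finitely many $n$.
\end{definition}

The sets $D_n$ need not contain $z$. A point of countable character is an open-limit point: let $(D_n)$ be a decreasing open base at $z$. The converse is false. In the one-point compactification of an uncountable discrete space the neighborhoods of $\infty$ are cofinite, so the singletons $D_n=\{d_n\}$ of distinct isolated points converge to $\infty$; but countably many cofinite sets have uncountable intersection, so they are not a base at $\infty$.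

\begin{theorem}\label{thm:main}
Let $X$ be a compact space, let $Y\subset X$ be a dense $G_\delta$-set, and put $Z=X\setminus Y$. If the open-limit points of $X$ that lie in $Z$ are dense in $Z$, then $Y$ is subcompact. In particular, every dense $G_\delta$-subset of a first countable compact space is subcompact.
\end{theorem}

Section~\ref{sec:first} isolates the difficulty, and Section~\ref{sec:example} resolves it by hand for the complement of the dyadic rationals in $[0,1]$. Sections~\ref{sec:tails}--\ref{sec:proof} contain the proof. Section~\ref{sec:cor} draws two corollaries, and Section~\ref{sec:arrow} shows that a dense subcompact subspace of a first countable compact space need not be a $G_\delta$-set.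

\section{First cases and the difficulty}\label{sec:first}

When $Y$ lies in a compact space $X$, a bar denotes closure in $X$, and the closure of $W\subset Y$ in $Y$ is $\overline W\cap Y$. Compactness supplies a candidate for a point of $\bigcap\mathcal F$; the only question is whether it lies in $Y$.

\begin{lemma}\label{lem:kernel}
Let $Y$ be a subspace of a compact space $X$, let $\mathcal F$ be a regular filter base of open subsets of $Y$, and let $K=\bigcap_{S\in\mathcal F}\overline S$. Then $K\neq\emptyset$ and $\bigcap\mathcal F=K\cap Y$.
\end{lemma}

\begin{proof}
By induction, finitely many members of $\mathcal F$ contain a common member of $\mathcal F$, which is nonempty. So the closed sets $\overline S$ have the finite intersection property, and $K\neq\emptyset$ by compactness. The inclusion $\bigcap\mathcal F\subset K\cap Y$ holds because $S\subset\overline S\cap Y$. Conversely, given $S\in\mathcal F$, pick $W\in\mathcal F$ with $\overline W\cap Y\subset S$; then $K\cap Y\subset\overline W\cap Y\subset S$.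
\end{proof}

If $Y$ is open in $X$, the nonempty open sets $V$ with $\overline V\subset Y$ form a base of $Y$, and for this base $K\subset Y$. So open subsets of compact spaces, and compact spaces themselves, are subcompact.

\begin{lemma}\label{lem:baire}
In a subcompact space, and hence in a compact space, the intersection of countably many dense open sets is dense.
\end{lemma}

\begin{proof}
Let $\mathcal B$ be as in Definition~\ref{def:subcompact}, let $U_n$ $(n\in\omega)$ be dense and open, and let $O$ be nonempty and open. Choose $B_0\in\mathcal B$ with $B_0\subset O$, and then $B_{n+1}\in\mathcal B$ with closure contained in the nonempty open set $B_n\cap U_n$. The family $\{B_n:n\in\omega\}$ is a regular filter base, and $\emptyset\neq\bigcap_nB_n\subset O\cap\bigcap_nU_n$.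
\end{proof}

Now let $Y=\bigcap_jG_j$ with $G_0\supset G_1\supset\cdots$ open in $X$. The argument for open $Y$ suggests using the sets $V\cap Y$ with $\overline V\subset G_j$, and calling $j$ a level of such a set. If $\mathcal F$ has members of arbitrarily high level, then $K\subset\bigcap_jG_j=Y$ and Lemma~\ref{lem:kernel} applies. The difficulty is a filter base whose levels stay bounded: it may shrink to a point of $G_j\setminus Y$. The metric case shows one way to prevent this.

\begin{example}\label{ex:metric}
A complete metric space $(M,d)$ is subcompact. Take the base of open balls $B(x,2^{-n})$, $n\in\omega$, let $\mathcal F$ be a regular filter base of such balls, and fix for each $U\in\mathcal F$ a representation $U=B(x_U,2^{-n_U})$.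

Suppose the levels $n_U$ are unbounded, and choose $U_k\in\mathcal F$ with $n_{U_k}\ge k$. Any two members of $\mathcal F$ meet. Hence $d(x_{U_k},x_{U_l})<2^{-k}+2^{-l}$, the centers converge to some $x$, and $x$ lies in the closure of every $W\in\mathcal F$ because $W$ meets every $U_k$. Each $U\in\mathcal F$ contains the closure of such a $W$, so $x\in\bigcap\mathcal F$.

Suppose the levels are bounded, and choose $U_0\in\mathcal F$ of maximal level. For $U\in\mathcal F$ pick $W\in\mathcal F$ with $W\subset U\cap U_0$. Then $x_W\in U_0$ gives $d(x_W,x_{U_0})<2^{-n_{U_0}}\le2^{-n_W}$, so $x_{U_0}\in W\subset U$. Thus $x_{U_0}\in\bigcap\mathcal F$.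
\end{example}

In the second case a smaller ball whose level is not higher must still contain the center of the larger one. We want a base with the same feature: each member carries a fixed nonempty piece that it cannot lose by shrinking unless its level rises. Without a metric we attach such a piece artificially, and we anchor it at a point \emph{outside} $Y$.

\section{The complement of the dyadic rationals}\label{sec:example}

Let $X=[0,1]$, let $Z_j=\{k2^{-j}:0\le k<2^j\}$, let $Z=\bigcup_jZ_j$ be the set of dyadic rationals in $[0,1)$, and let $Y=X\setminus Z$. Since $Z$ is dense, the closure of every nonempty open subset of $Y$ meets $Z$, so we cannot simply stay away from $Z$. The sets $(\frac34-\frac1n,\frac34+\frac1n)\cap Y$, $n\ge5$, have closures missing $Z_0=\{0\}$ and $Z_1=\{0,\frac12\}$, and form a regular filter base with empty intersection. This is the failure described above.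

For $z\in Z_j$ define the \emph{tail}
\[
A_{z,j}=\bigcup\bigl\{(z+2^{-m-1},\,z+2^{-m}):\ m\text{ is an odd multiple of }2^j\bigr\}.
\]
For instance $A_{0,0}=(\frac14,\frac12)\cup(\frac1{16},\frac18)\cup\cdots$ and $A_{0,1}=(\frac18,\frac14)\cup(\frac1{128},\frac1{64})\cup\cdots$. Every index $m$ used satisfies $m\ge2^j\ge j+1$. Hence $\overline{A_{z,j}}\subset[z,z+2^{-j-1}]$, so the closure of $A_{z,j}$ meets $Z_j$ in $z$ only, and the tails at $z$ shrink to $z$ as $j\to\infty$. A positive integer is an odd multiple of exactly one power of $2$, so the tails at $z$ are pairwise disjoint.

Consider the sets $S=(V\cup A_{z,j})\cap Y$ with $z\in Z_j$, $V$ open and $\overline V\cap Z_j=\emptyset$; they form a base of $Y$ by the argument of Proposition~\ref{prop:base} below. The closure of $S$ meets $Z_j$ in $z$ only, and near $z$ the set $S$ coincides with $A_{z,j}\cap Y$. Let $S_0\supset S_1\supset\cdots$ be such sets, with data $(z_n,j_n)$, and let us see why they cannot shrink to a dyadic point.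

Suppose $0\in\overline{S_n}$ for all $n$. Since $0\in Z_{j_n}$, we get $z_n=0$. Near $0$ the set $S_0$ lies in $A_{0,j_0}$, while $S_n\subset S_0$ contains points of $A_{0,j_n}$ arbitrarily close to $0$. Disjointness forces $j_n=j_0$. So every $S_n$ contains $A_{0,j_0}\cap Y\neq\emptyset$.

Suppose $\frac34\in\overline{S_n}$ for all $n$. If $j_n\ge2$ for infinitely many $n$, then $\frac34\in Z_{j_n}$ for these $n$, and the previous argument applies to the subsequence with $\frac34$ in place of $0$. Otherwise one of the three pairs $(0,0)$, $(0,1)$, $(\frac12,1)$ equals $(z_n,j_n)$ for infinitely many $n$, and the trace on $Y$ of the corresponding tail lies in every $S_n$. This case does occur: the sets $\bigl((\frac34-\frac1n,\frac34+\frac1n)\cup A_{0,0}\bigr)\cap Y$ replace the bad family above, and their intersection is $A_{0,0}\cap Y$.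

Disjointness of the tails cannot be dropped. The intervals $A'_{z,j}=(z,z+2^{-j-1})$ also shrink to $z$ and have closures meeting $Z_j$ in $z$ only, but the sets $A'_{0,j}\cap Y$, $j\in\omega$, form a regular filter base with empty intersection: the level rises while the anchor $0$ stays fixed.

In general the sets $Z_j$ are infinite and there are no explicit intervals. Lemma~\ref{lem:tails} builds the tails, and Lemma~\ref{lem:compare} replaces the count of pairs.

\section{Tails at an open-limit point}\label{sec:tails}

From here to the end of Section~\ref{sec:proof}, $X$, $Y$, $Z$ are as in Theorem~\ref{thm:main}, and $E$ is the set of open-limit points of $X$ that lie in $Z$, so that $E$ is dense in $Z$. (If $X$ is first countable, then $E=Z$.) Write $Y=\bigcap_{j\in\omega}G_j$ with $G_j$ open; replacing $G_j$ by $G_0\cap\dots\cap G_j$, we assume that the sequence decreases. Put $Z_j=X\setminus G_j$. Then $Z_0\subset Z_1\subset\cdots$ are closed, $Z=\bigcup_jZ_j$, and each $Z_j$ has empty interior because it misses the dense set $Y$. For $z\in Z$ let $j_z=\min\{j:z\in Z_j\}$, so that $z\in Z_j$ exactly when $j\ge j_z$.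

\begin{lemma}\label{lem:tails}
For each $z\in E$ there are open sets $A_{z,j}\subset X$, $j\ge j_z$, such that
\begin{enumerate}
\item[(T1)] $\overline{A_{z,j}}\cap Z_j=\{z\}$;
\item[(T2)] $A_{z,j}\cap A_{z,k}=\emptyset$ whenever $j\neq k$;
\item[(T3)] every neighborhood of $z$ contains $A_{z,j}$ for all but finitely many $j$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $(D_n)$ be as in Definition~\ref{def:openlimit}. The sets $D_n$ may overlap and may meet $Z_j$, so we pass to a subsequence and shrink its terms. Partition $\omega$ into infinite sets $I_j$, $j\ge j_z$; for example, put $m$ in $I_{j_z+r}$ when $m+1$ is an odd multiple of $2^r$. We choose recursively integers $n_0<n_1<\cdots$ and nonempty open sets $C_m$ such that, for $m\in I_j$,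
\begin{equation}\label{eq:rec}
D_{n_m}\cap\bigcup_{l<m}\overline{C_l}=\emptyset,\qquad \overline{C_m}\subset D_{n_m}\setminus Z_j .
\end{equation}
Suppose $n_l$ and $C_l$ are chosen for $l<m$. Each $\overline{C_l}$ misses some $Z_k$ with $k\ge j_z$, and $z\in Z_k$, so $z\notin\overline{C_l}$. Hence $X\setminus\bigcup_{l<m}\overline{C_l}$ is a neighborhood of $z$ and contains $D_n$ for all large $n$; let $n_m$ be such an $n$, larger than all $n_l$ with $l<m$. The set $D_{n_m}\setminus Z_j$ is open because $Z_j$ is closed, and nonempty because $Z_j$ has empty interior. Regularity gives $C_m$.

By \eqref{eq:rec} the sets $C_m$ are pairwise disjoint. Since $C_m\subset D_{n_m}$ and $n_m\to\infty$, for every neighborhood $Q$ of $z$ there is $M$ with $C_m\subset Q$ for all $m\ge M$. Put $A_{z,j}=\bigcup_{m\in I_j}C_m$. Property (T2) holds because the $I_j$ are disjoint.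

For (T3), let $Q$ and $M$ be as above. At most $M$ of the disjoint sets $I_j$ meet $\{0,\dots,M-1\}$, and $A_{z,j}\subset Q$ for every other $j$.

For (T1), every neighborhood of $z$ contains $C_m$ for some $m$ in the infinite set $I_j$, so $z\in\overline{A_{z,j}}$; also $z\in Z_j$. Let $x\in\overline{A_{z,j}}$ with $x\neq z$. Take disjoint open sets $P\ni x$ and $Q\ni z$, and $M$ as above. Then $P$ misses $\bigcup_{m\ge M}C_m$, so $x$ lies in the closure of the finite union of the $C_m$ with $m\in I_j$, $m<M$. Thus $x\in\overline{C_m}$ for some $m\in I_j$, and $x\notin Z_j$ by \eqref{eq:rec}.
\end{proof}

We fix tails $A_{z,j}$ as in Lemma~\ref{lem:tails} once and for all. It matters that $A_{z,j}$ depends on the pair $(z,j)$ alone.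

\section{The base and its labels}\label{sec:base}

A \emph{label} is a pair $(z,j)$ with $z\in E\cap Z_j$; we call $z$ its \emph{anchor} and $j$ its \emph{level}. A set $S\subset Y$ \emph{has label} $(z,j)$ if
\begin{equation}\label{eq:S}
S=(V\cup A_{z,j})\cap Y\quad\text{for some open }V\subset X\text{ with }\overline V\cap Z_j=\emptyset .
\end{equation}
Let $\mathcal L$ be the family of sets that have a label. Near a point of $Y\setminus\overline Z$ there are no anchors, and none are needed: let $\mathcal B_*$ be the family of nonempty sets $V\cap Y$ with $V$ open in $X$ and $\overline V\cap Z=\emptyset$. Put $\mathcal B=\mathcal B_*\cup\mathcal L$.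

\begin{lemma}\label{lem:label}
Let $S$ have label $(z,j)$. Then
\begin{enumerate}
\item[(a)] $\emptyset\neq A_{z,j}\cap Y\subset S$;
\item[(b)] $\overline S\cap Z_j=\{z\}$;
\item[(c)] there is an open neighborhood $N$ of $z$ with $S\cap N\subset A_{z,j}$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $V$ be as in \eqref{eq:S}. The open set $A_{z,j}$ is nonempty by (T1), so it meets the dense set $Y$; this gives (a). For every open $U$ we have $\overline{U\cap Y}=\overline U$, since an open set that meets $U$ meets it in a nonempty open set, which contains a point of $Y$. Hence $\overline S=\overline V\cup\overline{A_{z,j}}$, and (b) follows from (T1) and $\overline V\cap Z_j=\emptyset$. For (c) take $N=X\setminus\overline V$: it contains $z$ because $z\in Z_j$, and it misses $V$.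
\end{proof}

\begin{proposition}\label{prop:base}
The family $\mathcal B$ is a base of $Y$ consisting of nonempty open sets.
\end{proposition}

\begin{proof}
Members of $\mathcal B$ are traces on $Y$ of open sets, and they are nonempty by the definition of $\mathcal B_*$ and by Lemma~\ref{lem:label}(a). Let $y\in Y\cap O$ with $O$ open in $X$.

If $y\notin\overline Z$, choose an open $V\ni y$ with $\overline V\subset O\setminus\overline Z$. Then $y\in V\cap Y\subset O$ and $V\cap Y\in\mathcal B_*$.

If $y\in\overline Z$, then $O\cap Z\neq\emptyset$, and since $E$ is dense in $Z$ there is $z\in O\cap E$. By (T3) there is $j\ge j_z$ with $A_{z,j}\subset O$. Since $y\in O\setminus Z_j$ and this set is open, there is an open $V\ni y$ with $\overline V\subset O\setminus Z_j$. Then $S=(V\cup A_{z,j})\cap Y$ has label $(z,j)$ and $y\in S\subset O$.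
\end{proof}

The next lemma is the substitute for the comparison of balls in Example~\ref{ex:metric}: a labeled set cannot shrink without either keeping its label or raising its level, and it cannot raise its level while keeping its anchor.

\begin{lemma}\label{lem:compare}
Let $W\subset S$, where $W$ has label $(w,k)$ and $S$ has label $(z,j)$.
\begin{enumerate}
\item[(i)] If $w=z$, then $k=j$.
\item[(ii)] If $k\le j$, then $(w,k)=(z,j)$.
\end{enumerate}
In particular $k\ge j$, and every member of $\mathcal L$ has exactly one label.
\end{lemma}

\begin{proof}
(i) Let $N$ be as in Lemma~\ref{lem:label}(c) for $S$. Since $z\in\overline{A_{z,k}}$, the open set $A_{z,k}\cap N$ is nonempty, so it contains a point $p\in Y$. Then $p\in A_{z,k}\cap Y\subset W\subset S$ by Lemma~\ref{lem:label}(a), and so $p\in S\cap N\subset A_{z,j}$. Thus $A_{z,k}$ meets $A_{z,j}$, and $k=j$ by (T2).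

(ii) By Lemma~\ref{lem:label}(b), $\{w\}=\overline W\cap Z_k\subset\overline S\cap Z_j=\{z\}$. So $w=z$, and $k=j$ by (i).

By (ii) the inequality $k<j$ is impossible. If one set has two labels, apply (ii) with $W=S$, taking for $(w,k)$ a label whose level is not larger than that of the other.
\end{proof}

For $S\in\mathcal L$ we write $(z_S,j_S)$ for its label.

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

By Proposition~\ref{prop:base} it suffices to show that $\bigcap\mathcal F\neq\emptyset$ for every regular filter base $\mathcal F\subset\mathcal B$. Let $K=\bigcap_{S\in\mathcal F}\overline S$. By Lemma~\ref{lem:kernel}, $K\neq\emptyset$, and we are done if $K$ meets $Y$. So assume $K\subset Z$, and fix $z^*\in K$ and $i$ with $z^*\in Z_i$. The closure of a member of $\mathcal B_*$ misses $Z$ and cannot contain $z^*$, so $\mathcal F\subset\mathcal L$.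

\medskip
\noindent\emph{Step 1: the levels $j_S$, $S\in\mathcal F$, are bounded.} The point $z^*$ must be the anchor of every member of level at least $i$: if $T\in\mathcal F$ and $j_T\ge i$, then Lemma~\ref{lem:label}(b) gives
\begin{equation}\label{eq:anchor}
z^*\in\overline T\cap Z_i\subset\overline T\cap Z_{j_T}=\{z_T\}.
\end{equation}
Suppose the levels are unbounded. Pick $S,S'\in\mathcal F$ with $i\le j_S<j_{S'}$, and $W\in\mathcal F$ with $W\subset S\cap S'$. By Lemma~\ref{lem:compare}, $j_W\ge j_{S'}>j_S\ge i$. By \eqref{eq:anchor} applied to $S$ and to $W$, we have $z_W=z^*=z_S$, and Lemma~\ref{lem:compare}(i) gives $j_W=j_S$, a contradiction.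

\medskip
\noindent\emph{Step 2: one tail lies in all members of $\mathcal F$.} Choose $S_0\in\mathcal F$ of maximal level, with label $(z,j)$. Let $S\in\mathcal F$ and pick $W\in\mathcal F$ with $W\subset S\cap S_0$. Then $j_W\le j$ by maximality, so $W$ has label $(z,j)$ by Lemma~\ref{lem:compare}(ii), and Lemma~\ref{lem:label}(a) gives $A_{z,j}\cap Y\subset W\subset S$. Hence $\bigcap\mathcal F$ contains the nonempty set $A_{z,j}\cap Y$.

\medskip
This proves the first assertion. In a first countable space every point is an open-limit point, so the second assertion follows. \qed

\begin{remark}\label{rem:hyp}
Apart from separation, compactness is used only to get $K\neq\emptyset$, and the closure condition in the definition of a regular filter base only to get $K\cap Y\subset\bigcap\mathcal F$. The $G_\delta$ hypothesis provides the closed layers $Z_j$. Neither compactness nor the $G_\delta$ hypothesis can be omitted: the space $Y=\mathbb Q\cap[0,1]$ is not subcompact by Lemma~\ref{lem:baire}, since the dense open sets $Y\setminus\{q\}$, $q\in Y$, have empty intersection; yet it is a dense $G_\delta$-subset of the first countable space $Y$ and a dense subset of the first countable compact space $[0,1]$. Density of $Y$ lets the tails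 avoid $Z_j$ and leave a trace on $Y$ that accumulates at the anchor. Open-limit points enter only in Lemma~\ref{lem:tails}, and their density in $Z$ only in Proposition~\ref{prop:base}.
\end{remark}

\section{Two corollaries}\label{sec:cor}

A \emph{compactification} of $Y$ is a compact space containing $Y$ as a dense subspace. A space is \emph{\v{C}ech-complete} if it is a $G_\delta$-set in some compactification; it is a textbook fact that it is then a $G_\delta$-set in each of its compactifications. Since first countability passes to subspaces, density can be dropped in the first countable case.

\begin{corollary}\label{cor:cech}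
Every $G_\delta$-subset, dense or not, of a first countable compact space is subcompact. Equivalently, every \v{C}ech-complete subspace of a first countable compact space is subcompact.
\end{corollary}

\begin{proof}
Let $Y\subset X$ with $X$ compact and first countable. Then $\overline Y$ is a first countable compactification of $Y$. If $Y$ is a $G_\delta$-set in $X$, it is a dense $G_\delta$-set in $\overline Y$, and Theorem~\ref{thm:main} applies; this proves the first statement. It also shows that such a $Y$ is \v{C}ech-complete, so the second statement implies the first. Conversely, if $Y$ is \v{C}ech-complete, it is a $G_\delta$-set in $\overline Y$, so the first statement, applied to $\overline Y$, gives the second.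
\end{proof}

The second corollary rephrases the theorem in terms of the set removed. A set is \emph{$\sigma$-compact} if it is a union of countably many compact sets.

\begin{corollary}\label{cor:sigma}
Let $X$ be any compact space and let $Z\subset X$ be a $\sigma$-compact set with dense complement, such that the points of countable character in $X$ (or just the open-limit points of $X$) that belong to $Z$ are dense in $Z$. Then $X\setminus Z$ is subcompact. In particular, $X\setminus C$ is subcompact whenever $C$ is a countable set of non-isolated points of countable character in $X$.
\end{corollary}

\begin{proof}
Compact subsets of $X$ are closed, so $X\setminus Z$ is a $G_\delta$-set, and Theorem~\ref{thm:main} applies. For the last assertion, $C$ is $\sigma$-compact and consists of points of countable character. For $c\in C$ the open set $X\setminus\{c\}$ is dense because $c$ is not isolated, so $X\setminus C$ is dense by Lemma~\ref{lem:baire}.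
\end{proof}

\section{The double arrow space: the converse fails}\label{sec:arrow}

Let $\mathbb A=\bigl((0,1]\times\{0\}\bigr)\cup\bigl([0,1)\times\{1\}\bigr)$ with the lexicographic order, in which $(x,e)<(x',e')$ if $x<x'$, or $x=x'$ and $e<e'$, and with the order topology. This is the double arrow space. Put $\mathbb S=[0,1)\times\{1\}$. The map $\rho(x,e)=(1-x,1-e)$ is an order-reversing bijection of $\mathbb A$, hence a homeomorphism, and it interchanges $\mathbb S$ and $\mathbb A\setminus\mathbb S$.

A linearly ordered space is compact when every subset has a supremum. This holds in $\mathbb A$: the supremum of the empty set is $(0,1)$, and if $T\neq\emptyset$ and $s$ is the supremum of the first coordinates of its points, then $\sup T=(s,1)$ if $(s,1)\in T$, and $\sup T=(s,0)$ otherwise.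

For $0\le a<c\le1$ let $J(a,c)$ be the closed order interval from $(a,1)$ to $(c,0)$. It is open, being the set of points above $(a,0)$ and below $(c,1)$, where the first condition is void if $a=0$ and the second if $c=1$. A neighborhood of $(x,1)$ contains all $p$ with $(x,1)\le p<q$ for some $q$ whose first coordinate exceeds $x$, so it contains $J(x,x+\frac1n)$ for large $n$. Applying $\rho$, the sets $J(x-\frac1n,x)$ form a base at $(x,0)$. Thus $\mathbb A$ is first countable and the sets $J(a,c)$ form a base. Since $J(a,c)\cap\mathbb S=[a,c)\times\{1\}$, we identify $\mathbb S$ with $[0,1)$ in the Sorgenfrey topology, which has the intervals $[a,c)$ as a base. Any base of $\mathbb S$ has, for each $x$, a member with least element $x$, so it is uncountable; therefore the compact space $\mathbb A$ has no countable base and is not metrizable.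

\begin{proposition}\label{prop:arrow}
The set $\mathbb S$ is a dense subcompact subspace of the first countable compact space $\mathbb A$, and it is not a $G_\delta$-set in $\mathbb A$.
\end{proposition}

\begin{proof}
Each $J(a,c)$ contains $(a,1)\in\mathbb S$ and $(c,0)\notin\mathbb S$, so $\mathbb S$ and $\mathbb A\setminus\mathbb S$ are dense. If $\mathbb S$ were a $G_\delta$-set, so would be $\rho(\mathbb S)=\mathbb A\setminus\mathbb S$. Each of them would be an intersection of countably many dense open sets, and together these sets would have empty intersection, contradicting Lemma~\ref{lem:baire}.

For subcompactness, the base of all intervals $[a,c)$ will not do: the clopen sets $[\frac12-\frac1n,\frac12)$, $n\ge2$, have empty intersection. To exclude this we let the right endpoint determine a lower bound for the length. For $m\ge1$ let $T_m$ be the set of odd multiples of $2^{-m}$; these sets are pairwise disjoint. Let $\mathcal B$ consist of all $[a,c)$ with $0\le a<c\le1$ such that, for some $m$,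
\[
c\in T_m\qquad\text{and}\qquad 2^{-m}\le c-a<3\cdot2^{-m}.
\]
Consecutive points of $T_m$ are $2\cdot2^{-m}$ apart, so $[a+2^{-m},a+3\cdot2^{-m})$ contains a point $c$ of $T_m$, and $c\le1$ for large $m$. Hence each $a\in[0,1)$ is the left endpoint of arbitrarily short members of $\mathcal B$, and $\mathcal B$ is a base.

Let $\mathcal F\subset\mathcal B$ be a regular filter base and let $s$ be the supremum of the left endpoints of its members. Any two members $[a,c)$ and $[a',c')$ of $\mathcal F$ meet, so $a'<c$; hence $a\le s\le c$ for every $[a,c)\in\mathcal F$. If $s<c$ for all $[a,c)\in\mathcal F$, then $s\in\bigcap\mathcal F$. Otherwise $s=c_0$ for some $[a_0,c_0)\in\mathcal F$; let $m$ be the unique index with $c_0\in T_m$. Given $[a',c')\in\mathcal F$, pick $[a,c)\in\mathcal F$ contained in $[a',c')\cap[a_0,c_0)$. Then $s\le c\le c_0=s$, so $c=c_0\in T_m$, and therefore $a'\le a\le c_0-2^{-m}$. Taking the supremum over $a'$ gives $s\le s-2^{-m}$, which is absurd. So this case does not occur, and $\mathbb S$ is subcompact.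
\end{proof}

\begin{thebibliography}{1}

\bibitem{scattered}
\emph{Every scattered space is subcompact},
\texttt{https://ecommons.udayton.edu/\allowbreak cgi/\allowbreak viewcontent.cgi?\allowbreak article=1038\&\allowbreak context=mth\_fac\_pub}

\end{thebibliography}
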